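# Two doors in every gadget: randomized strategies for the Canadian Traveller Problem with $k$ blockages

## 1. A graph made of two-door gadgets

Fix an integer $M\ge 1$ and a rational number $x>1$; think of $x$ as barely larger than $1$. Take vertices $s$, $t$ and, for each $i=1,\dots,M$, three vertices $u_i,c_i,d_i$. The edges are

* $sc_i$ of cost $1$ and $sd_i$ of cost $x$,
* the "inner" edges $c_iu_i$ and $d_iu_i$, both of cost $0$,
* the "top" edge $u_it$ of cost $0$.

We call $\{u_i,c_i,d_i\}$ *gadget* $i$. It is a room $u_i$ with a cheap door $c_i$ and a slightly more expensive door $d_i$, and one common exit, the top, leading to $t$. Every simple $s$-$t$ path is $s\,c_i\,u_i\,t$ (cost $1$) or $s\,d_i\,u_i\,t$ (cost $x$).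

Now let an adversary close edges, in one of the following ways. Call these *scenarios*; the weights $\alpha,\beta,\gamma$ will be chosen later.

| scenario | blocked edges | shortest open $s$-$t$ path | weight |
|---|---|---|---|
| $C_i$ | $d_iu_i$ and all $u_jt$, $j\ne i$ | $1$ | $\alpha$ |
| $D_i$ | $c_iu_i$ and all $u_jt$, $j\ne i$ | $x$ | $\beta$ |
| $E_{ij}$ ($i\ne j$) | $c_ju_j$, $d_ju_j$ and all $u_lt$, $l\ne i,j$ | $1$ | $\gamma$ |

Each scenario blocks exactly $M$ edges: $1+(M-1)$ in $C_i$ and $D_i$, and $2+(M-2)$ in $E_{ij}$. In $C_i$ and $D_i$ only gadget $i$ has an open top, and one of its doors is dead. In $E_{ij}$ gadget $i$ is perfect, while gadget $j$ is a decoy: its top is open but both its doors are dead. For $M=1$ there are no scenarios $E_{ij}$.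

Suppose a traveler walks from $s$ to $c_i$ and finds the inner edge closed. There are two explanations. Either we are in $D_i$, and the other door of the same gadget is the only way; or we are in some $E_{ji}$, the other door is dead too, and the right gadget is $j$. The traveler cannot tell which. This ambiguity is the reason for the construction. It will show that, with $M=k\ge 3$ blocked edges, a randomized traveler must lose strictly more than a factor $k+1$.

## 2. The $k$-blockage problem and three theorems

**Definition ($k$-CTP).** Fix $k\ge1$. Let $G=(V,E)$ be a finite undirected graph with nonnegative integer edge costs and distinct vertices $s$ (source) and $t$ (target). The traveler knows $G$, the costs and $k$. An adversary blocks at most $k$ edges so that $s$ and $t$ remain connected in $G$ minus the blocked edges. The traveler starts at $s$ and must reach $t$; on arriving at a vertex, the traveler learns which edges incident to that vertex are blocked.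

**Definition (competitive ratio).** A randomized strategy is a probability distribution over deterministic adaptive strategies. It is $c$-competitive if for every instance and every admissible set of blocked edges, fixed in advance (an oblivious adversary), the expected distance travelled is at most $c\cdot\mathrm{OPT}$, where $\mathrm{OPT}$ is the length of a shortest $s$-$t$ path in $G$ minus the blocked edges. The competitive ratio is the infimum of all such $c$.

Multiplying all costs by a constant changes no ratio, so we allow rational costs.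

**Definition (apex tree).** A graph that becomes a tree rooted at $t$ once $s$ is removed. The graph of Section 1 is an example: without $s$, the root $t$ has children $u_i$, and each $u_i$ has children $c_i,d_i$.

The question comes from "A Survey of Randomized Algorithms for the Canadian Traveller Problem" (https://awestover.github.io/skyspace/posts/misc/src/images/6_854_final_project.pdf). The following facts are quoted as known.

* (i) Every deterministic strategy has competitive ratio at least $2k+1$.
* (ii) No randomized strategy is $c$-competitive for any $c<k+1$, already on apex trees with identical path costs.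
* (iii) Demaine et al. give a randomized strategy for general graphs with competitive ratio $(1+1/\sqrt2)k+1$, computable in pseudo-polynomial time in the integer edge costs.

The question is whether, for every $k\ge1$, there is a $(k+1)$-competitive randomized strategy on arbitrary finite graphs, with no restriction on running time. The answer is no.

**Theorem 1.** For $k=3$ no randomized strategy is $c$-competitive on all graphs for any $c<4+\frac{3}{1483}$. In particular $k+1$ is not achievable in general.

**Theorem 2.** For every $k\ge3$, every randomized strategy has competitive ratio at least $k+1+\frac1{500}$, already on apex trees with only two distinct path costs.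

**Theorem 3.** For $k=1$ every finite graph admits a $2$-competitive randomized strategy. With (ii), the exact value for $k=1$ is $2$.

The case $k=2$ is not settled by these theorems; the question, which asks about every $k\ge1$, does not depend on it. Sections 3–9 prove Theorems 1 and 2, and Sections 10–14 prove Theorem 3.

## 3. Equal disjoint routes give exactly $k+1$

Let us see where $k+1$ comes from. Take $k+1$ disjoint routes $s\,v_i\,t$, where $sv_i$ costs $1$ and $v_it$ costs $0$. Let scenario $B_i$ block $v_jt$ for all $j\ne i$: that is $k$ blocked edges and $\mathrm{OPT}=1$.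

A deterministic traveler tries routes in some order. A failed trial costs $2$ (out and back), so if the open route is the $q$-th one tried, the cost is $2(q-1)+1$. The worst case is $2k+1$. The average over the $k+1$ scenarios is
$$\frac1{k+1}\sum_{q=1}^{k+1}(2q-1)=\frac{(k+1)^2}{k+1}=k+1 ,$$
and repeating a failed route only adds cost. So no randomized strategy beats $k+1$ on this graph.

Trying the routes in uniformly random order, skipping those seen to be blocked at $s$, achieves $k+1$ here. Indeed, suppose $o\ge1$ routes are open and $r\le k$ are closed invisibly at their far edge. A given closed route comes before all open ones with probability $\frac1{o+1}$, so the expected cost is $1+\frac{2r}{o+1}\le1+k$.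

So equal disjoint routes cannot give more than $k+1$, and we need a graph in which a failure is harder to interpret.

## 4. Two doors without decoys never exceed $k+1$

A natural first try is to use the graph of Section 1 with the scenarios $C_i$ and $D_i$ only, with weights $\alpha,\beta>0$. Write $\varepsilon=x-1>0$. The weighted sum of optima is $M(\alpha+x\beta)$. Consider two simple deterministic strategies.

*Cheap doors first.* Visit gadgets in order $1,2,\dots$, entering by $c_i$; if the inner edge there is closed, try $d_i$ next. If the top is closed, return to $s$ by $c_i$. If the right gadget is the $q$-th, the cost is $2(q-1)+1$ in the scenario $C$ and $2(q-1)+2+x$ in the scenario $D$. Summing, and subtracting $(M+1)$ times the sum of optima,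
$$\alpha M^2+\beta\big(M(M+1)+Mx\big)-(M+1)M(\alpha+x\beta)=M\big[-\alpha+(1-M\varepsilon)\beta\big].$$

*Expensive doors first.* Enter by $d_i$; if its inner edge is closed, try $c_i$ next; if the top is closed, return through $u_i$ and $c_i$. If the right gadget is the $q$-th, the cost is $(q-1)(x+1)+x$ in $D$ and $(q-1)(x+1)+2x+1$ in $C$. Subtracting $(M+1)M(\alpha+x\beta)$ again, we get
$$M\Big[\alpha\big(1+\tfrac{M+3}2\varepsilon\big)-\beta\big(1+\tfrac{M+1}2\varepsilon\big)\Big].$$

Suppose both differences are positive. The first gives $\alpha<(1-M\varepsilon)\beta$, so $M\varepsilon<1$. Inserting this into the second,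
$$\beta\big(1+\tfrac{M+1}2\varepsilon\big)<\beta(1-M\varepsilon)\big(1+\tfrac{M+3}2\varepsilon\big)\le\beta\big(1+\tfrac{3-M}2\varepsilon\big),$$
so $M+1<3-M$, i.e. $M<1$, which is false. Hence for every choice of $M,x,\alpha,\beta$ one of these two strategies has weighted cost at most $M+1$ times the weighted optimum, and averaging over these scenarios can prove nothing beyond $M+1$.

The weak point is visible. When the traveler finds the inner edge at $c_i$ closed, the scenario must be $D_i$, and the other door succeeds for certain: a failure at a door ends all doubt. The decoy scenarios $E_{ij}$ destroy exactly this certainty. From now on all three families are present.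

## 5. Averaging over weighted scenarios

Let $M=k$, and assume
$$\alpha\ge\gamma>0,\qquad \beta\ge x\gamma. \tag{1}$$
The weighted sum of optima is
$$\mathrm{OPT}_w=M\big(\alpha+x\beta+(M-1)\gamma\big).$$
Let $V_M$ be the minimum, over deterministic strategies, of the weighted sum of the costs in all the scenarios. A strategy that fails to reach $t$ in some scenario has cost $\infty$ there.

**Step 1. Pass from randomized to deterministic strategies.** The purpose is to reduce everything to $V_M$. Let a randomized strategy be $c$-competitive. Multiply its guarantee in each scenario by the weight and add: the weighted sum of its expected costs is at most $c\,\mathrm{OPT}_w$. That sum is an average, over the deterministic strategies in its distribution, of weighted sums of costs, each of which is at least $V_M$. Hence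
$$c\ \ge\ \frac{V_M}{\mathrm{OPT}_w}. \tag{2}$$

It remains to compute $V_M$. All weights are positive, so we need only consider strategies that reach $t$ in every scenario.

## 6. Excursions and what they reveal

**Step 2. Normalize the strategy.** The purpose is to make every visit to a gadget informative. We may assume that a deterministic strategy, on arriving from $s$ at $c_i$ or $d_i$ with open inner edge, moves to $u_i$, and moves on to $t$ if $u_it$ is open. Any strategy can be modified to do this. On such an arrival go to $u_i$ at cost $0$. If the top is open, go to $t$ at cost $0$ and stop. If the top is blocked, return to the entry vertex at cost $0$ and continue as the original strategy would, ignoring the extra information. In no scenario does this increase the cost.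

**Step 3. Cut the walk into excursions.** The purpose is to replace walks by a sequence of simple decisions. Edges at $s$ are never blocked in our scenarios, and different gadgets are joined only through $s$ and $t$. So the walk is a sequence of *excursions* from $s$: each enters one gadget $i$ by $c_i$ (price $1$) or $d_i$ (price $x$), and either reaches $t$ or returns to $s$ from the same gadget. There are three outcomes.

* *Success*: the inner edge at the entry vertex and the top are open. The cost is the price.
* *Leaf-blocked*: the inner edge at the entry vertex is blocked. The only other edge there leads to $s$, so the excursion costs twice the price.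
* *Top-blocked*: the inner edge at the entry vertex is open and $u_it$ is blocked. In our scenarios a gadget with blocked top has both inner edges open. The way back to $s$ costs at least $1$, so the excursion costs at least $2$ (entry $c_i$) or at least $x+1$ (entry $d_i$, return by $c_i$), and both values are attained.

**Step 4. Record the information.** The purpose is to know which scenarios survive each outcome.

* Gadget $i$ is top-blocked exactly in the scenarios in which $i$ does not occur as an index.
* Entry $c_i$ is leaf-blocked exactly in $D_i$ and the $E_{ji}$. It succeeds in $C_i$ and the $E_{ij}$. A leaf-blocked outcome reveals only that $c_iu_i$ is closed and says nothing about $d_iu_i$.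
* Entry $d_i$ is leaf-blocked exactly in $C_i$ and the $E_{ji}$. It succeeds in $D_i$ and the $E_{ij}$.

A top-blocked outcome also shows that both inner edges are open, but that already follows from the outcome itself. So the traveler's knowledge at $s$ is precisely the set of scenarios consistent with the outcomes so far.

**Step 5. Delete useless excursions.** The purpose is to bound the number of decisions. Two kinds of knowledge occur at $s$.

* Only top-blocked outcomes so far. Let $\mathcal R$ be the set of the $n$ gadgets not yet found top-blocked. The consistent scenarios are $C_i,D_i,E_{ij}$ with $i,j\in \mathcal R$. An entry into a gadget outside $\mathcal R$ is top-blocked in all of them. An entry into a gadget of $\mathcal R$ succeeds in at least one.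
* Then an entry at $c_i$, $i\in \mathcal R$, was leaf-blocked. The consistent scenarios form a subset $U$ of $\{D_i\}\cup\{E_{ji}:j\in \mathcal R\setminus\{i\}\}$. Entry $c_i$ is leaf-blocked in all of $U$. Entry $d_i$ succeeds in $D_i$ and is leaf-blocked in the rest. Entry into $j\in \mathcal R\setminus\{i\}$ succeeds in $E_{ji}$ and is top-blocked in the rest. Entry into a gadget outside $\mathcal R$ is top-blocked in all of $U$. After a leaf-blocked $d_i$ the description is the same with $C_i$ for $D_i$ and the two doors exchanged.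

In each case, an excursion that fails in all consistent scenarios fails in the same way in all of them. It ends at $s$, has nonnegative cost and leaves the set of consistent scenarios unchanged. So it may be deleted.

## 7. The recursion $V_n=V_{n-1}+\min(c_n,d_n)$

Let $V_n$ be the minimum weighted remaining cost from $s$ when exactly $M-n$ gadgets have been found top-blocked and nothing else is known. The state is symmetric in the $n$ remaining gadgets, so $V_n$ depends only on $n$. Put $V_0=0$: no scenario is left. For $n\ge1$ let the first excursion enter the remaining gadget $i$; below, $j,l$ run over remaining gadgets.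

As a warm-up, $n=1$: the scenarios are $C_i$ and $D_i$. Entering by $c_i$ costs $1$ in $C_i$ and $2+x$ in $D_i$; entering by $d_i$ costs $x$ in $D_i$ and $2x+1$ in $C_i$. So $V_1=\min\big(\alpha+(2+x)\beta,\ (2x+1)\alpha+x\beta\big)$.

**Step 6. Entry by $c_i$.** We add up the contributions of the three outcomes.

*Success* occurs in $C_i$ and in the $n-1$ scenarios $E_{ij}$, and contributes $\alpha+(n-1)\gamma$.

*Leaf-blocked* occurs in $D_i$ and the $n-1$ scenarios $E_{ji}$. The excursion contributes $2\beta+2(n-1)\gamma$, and a continuation follows. By Step 5 the useful entries are $d_i$ and the gadgets $j\ne i$. Entry by $c_j$ (success $1$, failure $2$) is at least as good as entry by $d_j$ (success $x$, failure at least $x+1$) and gives the same information, because gadget $j$ has both inner edges open in all consistent scenarios. Each entry has only one possible kind of failure, and a success ends the game. So a continuation is simply an ordering of $d_i$ and the $n-1$ entries $c_j$; none may be omitted, since each is the only useful success in its scenario.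 Suppose $d_i$ comes after exactly $p$ of the $c_j$. In $D_i$ the cost is $2p+x$. In the scenario $E_{ji}$ whose $c_j$ is the $q$-th of the $c$'s, the cost is $2(q-1)+1$, plus $2x$ if $q>p$. Since $\sum_{q=1}^{n-1}(2q-1)=(n-1)^2$, the weighted cost of the continuation is
$$\beta(2p+x)+\gamma\big[(n-1)^2+2x(n-1-p)\big].$$
When $p$ grows by $1$ this changes by $2\beta-2x\gamma\ge0$, by (1). So $p=0$ is best: try the other door at once. The minimum is $\beta x+\gamma\big[(n-1)^2+2x(n-1)\big]$.

*Top-blocked* occurs in $C_j,D_j$ ($j\ne i$) and in the $(n-1)(n-2)$ scenarios $E_{jl}$ with $j,l\ne i$. It contributes $2(n-1)(\alpha+\beta)+2(n-1)(n-2)\gamma$, and then the state is that of $V_{n-1}$.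

The coefficient of $\alpha$ is $1+2(n-1)$, that of $\beta$ is $2+x+2(n-1)$, and that of $\gamma$ is $(n-1)\big[1+2+(n-1)+2x+2(n-2)\big]$. So the total is $V_{n-1}+c_n$ with
$$c_n=\alpha(2n-1)+\beta(2n+x)+\gamma(n-1)(3n-2+2x). \tag{3}$$

**Step 7. Entry by $d_i$.** Again we add up the three outcomes.

*Success* occurs in $D_i$ and the $E_{ij}$, and contributes $x\beta+x(n-1)\gamma$.

*Leaf-blocked* occurs in $C_i$ and the $E_{ji}$. The excursion contributes $2x\alpha+2x(n-1)\gamma$. As before, the continuation is an ordering of $c_i$ (success at cost $1$ in $C_i$, leaf-blocked at cost $2$ in the $E_{ji}$) and the $c_j$, $j\ne i$. With $c_i$ after $p$ of the $c_j$, it costs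
$$\alpha(2p+1)+\gamma\big[(n-1)^2+2(n-1-p)\big].$$
The increment in $p$ is $2\alpha-2\gamma\ge0$, so $p=0$ is best, with value $\alpha+\gamma\big[(n-1)^2+2(n-1)\big]$.

*Top-blocked* occurs in $C_j,D_j,E_{jl}$ ($j,l\ne i$). It contributes $(x+1)\big[(n-1)(\alpha+\beta)+(n-1)(n-2)\gamma\big]$, and then the state is that of $V_{n-1}$.

The coefficients are, for $\alpha$: $2x+1+(n-1)(x+1)$; for $\beta$: $x+(n-1)(x+1)$; for $\gamma$: $(n-1)\big[x+2x+(n-1)+2+(n-2)(x+1)\big]$. So the total is $V_{n-1}+d_n$ with
$$d_n=\alpha\big((n+1)x+n\big)+\beta(nx+n-1)+\gamma(n-1)\big((n+1)x+2n-1\big). \tag{4}$$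

**Step 8. Solve the recursion.** The continuations after different outcomes can be chosen independently, so $V_n=V_{n-1}+\min(c_n,d_n)$, and
$$V_M=\sum_{n=1}^M\min(c_n,d_n). \tag{5}$$

## 8. Three blockages: the costs $30$ and $31$

**Proof of Theorem 1.** Take $M=k=3$ and $x=\frac{31}{30}$, and multiply all costs by $30$, so that the edge costs are the integers $30$, $31$ and $0$. Let $\alpha=\gamma=12$ and $\beta=13$. Condition (1) holds, because $13\ge\frac{31}{30}\cdot12=12.4$. From (3) and (4), in these units and with the $\alpha$-, $\beta$- and $\gamma$-terms in that order: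

| $n$ | $c_n$ | $d_n$ | minimum |
|---|---|---|---|
| $1$ | $360+1183=1543$ | $1104+403=1507$ | $1507$ |
| $2$ | $1080+1963+2184=5227$ | $1836+1196+2196=5228$ | $5227$ |
| $3$ | $1800+2743+6528=11071$ | $2568+1989+6576=11133$ | $11071$ |

For instance $c_3$ is $12\cdot5\cdot30+13\,(6\cdot30+31)+12\cdot2\,(7\cdot30+2\cdot31)$. By (5), $V_3=1507+5227+11071=17805$. Also
$$\mathrm{OPT}_w=3\,(12\cdot30+13\cdot31+2\cdot12\cdot30)=3\cdot1483=4449 .$$
Since $4\cdot4449=17796$, (2) gives
$$c\ \ge\ \frac{17805}{4449}=4+\frac{9}{4449}=4+\frac3{1483}.\qquad\blacksquare$$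

The next section also shows where these numbers come from.

## 9. All $k\ge3$: tuning the weights

Put $\alpha=\gamma=1$, $x=1+\varepsilon$ and $\beta=1+b\varepsilon$ with $\varepsilon>0$ and $b\ge1$ rational. Condition (1) holds.

**Step 9. Compare always entering by $c$ with $(M+1)\mathrm{OPT}_w$.** This measures the gain if the traveler never uses an expensive door first. We have $\sum_{n\le M}(n-1)(3n-2)=M^2(M-1)$, by induction: $M^2(M-1)-(M-1)^2(M-2)=(M-1)(3M-2)$. Hence
$$\sum_{n=1}^Mc_n=\alpha M^2+\beta\big(M(M+1)+Mx\big)+\gamma\big(M^2(M-1)+xM(M-1)\big),$$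
and subtracting $(M+1)M(\alpha+x\beta+(M-1)\gamma)$ gives
$$\sum_{n=1}^M c_n-(M+1)\mathrm{OPT}_w=M\big[-\alpha+(1-M\varepsilon)\beta+(M-1)\varepsilon\gamma\big]=M\varepsilon\,(b-1-Mb\varepsilon). \tag{6}$$
With $\gamma=0$, as in Section 4, the bracket would be $\varepsilon(b-M-Mb\varepsilon)$. The decoys lower the value that $b$ must exceed, to first order, from $M$ to $1$.

**Step 10. Compute what the traveler saves by using $d$.** From (3) and (4), the coefficient of $\alpha$ in $c_n-d_n$ is $-2-(n+1)\varepsilon$, that of $\beta$ is $2-(n-1)\varepsilon$, and that of $\gamma$ is $-(n-1)^2\varepsilon$. So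
$$c_n-d_n=2(\beta-1)-\varepsilon\big[(n+1)+(n-1)\beta+(n-1)^2\big]=\varepsilon\big[2b-1-n^2-(n-1)b\varepsilon\big]\le\varepsilon(2b-1-n^2). \tag{7}$$
Write $r^+=\max(r,0)$. Since $\min(c_n,d_n)=c_n-(c_n-d_n)^+$, (5), (6) and (7) give
$$V_M-(M+1)\mathrm{OPT}_w\ \ge\ \varepsilon\Big\{M(b-1)-M^2b\varepsilon-\sum_{n=1}^M(2b-1-n^2)^+\Big\}. \tag{8}$$

For $M=2$ these weights give nothing. Using $V_2\le d_1+c_2$, and $c_1-d_1=2\varepsilon(b-1)$ from (7), formula (6) gives $V_2-3\,\mathrm{OPT}_w\le 2\varepsilon(b-1-2b\varepsilon)-2\varepsilon(b-1)=-4b\varepsilon^2<0$.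

**Step 11. Choose $b$ and $\varepsilon$.** We maximize the right side of (8). As a function of $b$, the part $M(b-1)-\sum_n(2b-1-n^2)^+$ has slope $M-2\cdot\#\{n\le M:n^2<2b-1\}$. This slope is positive while fewer than $M/2$ of the terms are active, and at most $0$ afterwards. So let $M\ge3$ and put
$$N=\lceil M/2\rceil\ge2,\qquad b=\frac{N^2+1}2,\qquad B=\frac{M(N^2-1)}2-\sum_{n=1}^N(N^2-n^2).$$
Then $2b-1=N^2$, and the right side of (8) is $\varepsilon B-M^2b\,\varepsilon^2$, which is maximal at
$$\varepsilon=\frac{B}{2M^2b}=\frac{B}{M^2(N^2+1)},$$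
with value $\varepsilon B/2$. To evaluate $B$, note $\sum_{n\le N}(N^2-n^2)=N^3-\frac{N(N+1)(2N+1)}6=\frac{4N^3-3N^2-N}6$. Hence
$$B=\frac{2N^3+3N^2-5N}6=\frac{N(N-1)(2N+5)}6\quad(M=2N),$$
$$B=\frac{2N^3-5N+3}6=\frac{(N-1)(2N^2+2N-3)}6\quad(M=2N-1).$$
Both are positive, so $\varepsilon$ is a positive rational number. Furthermore $\mathrm{OPT}_w=MW$ with $W=M+(1+\varepsilon)(1+b\varepsilon)$. By (2) and (8) the competitive ratio is at least $k+1+\delta$ with
$$\delta=\frac{\varepsilon B}{2MW}=\frac{B^2}{2M^3(N^2+1)W},\qquad b\varepsilon=\frac{B}{2M^2}. \tag{9}$$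

**Step 12. Check $\delta>\frac1{500}$.** This finishes the proof of Theorem 2; only elementary estimates are left.

* $M=3$. Here $N=2$, $B=\frac32$, $\varepsilon=\frac1{30}$, $b\varepsilon=\frac1{12}$ and $W=3+\frac{31}{30}\cdot\frac{13}{12}=\frac{1483}{360}$. These are the weights $12,13,12$ and costs $30,31$ of Section 8. By (9), $\delta=\frac94\cdot\frac{360}{270\cdot1483}=\frac3{1483}>\frac1{500}$.
* $M=4$. Here $N=2$, $B=3$, $\varepsilon=\frac3{80}$, $b\varepsilon=\frac3{32}$, $W=4+\frac{83}{80}\cdot\frac{35}{32}<5.14$, so $\delta>\frac9{640\cdot5.14}>\frac1{370}$.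
* $M=2N$, $N\ge3$. Now $\varepsilon=\frac{2N^2+3N-5}{24N(N^2+1)}$. Since $N^2-3N+5>0$, we have $2N^2+3N-5\le3N^2$, so $\varepsilon\le\frac1{8N}\le\frac1{16}$. Also $b\varepsilon=\frac{2N^2+3N-5}{48N}\le\frac{2N+3}{48}\le\frac N{16}$, because $3\le N$. Hence $W\le2N+\frac{17}{16}\big(1+\frac N{16}\big)\le2.5N$: at $N=3$ the last inequality reads $1.0625+0.199\ldots\le1.5$, and $\frac{17}{256}<\frac12$ compares the slopes. As $3N\ge9$, $2N^2+3N-5\ge2(N^2+2)$, so $B\ge\frac{N(N^2+1)}3$ and $B^2\ge\frac{N^2(N^2+1)^2}9$. Thus
$$\delta\ge\frac{N^2(N^2+1)^2}{9\cdot16N^3(N^2+1)\cdot2.5N}=\frac{N^2+1}{360N^2}>\frac1{360}.$$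
* $M=2N-1$, $N\ge3$. We have $\frac{N+1}2(2N-1)^2=2N^3-\frac32N+\frac12\ge2N^3-5N+3$. So $b\varepsilon=\frac{2N^3-5N+3}{12(2N-1)^2}\le\frac{N+1}{24}$ and $\varepsilon=\frac{2b\varepsilon}{N^2+1}\le\frac{N+1}{12(N^2+1)}\le\frac1{30}$, the last because $2N^2-5N-3=(2N+1)(N-3)\ge0$. Hence $W\le2N-1+\frac{31}{30}\cdot\frac{N+25}{24}\le2.1N$: at $N=3$ the last inequality reads $5+1.205\ldots\le6.3$, and $\frac{31}{720}<0.1$ compares the slopes. For $N=3$ we have $B=7$ and $\delta\ge\frac{49}{2\cdot125\cdot10\cdot6.3}>\frac1{322}$. For $N\ge4$ we have $\frac5{16}N^3\ge5N$, so $2N^3-5N+3\ge\frac{27}{16}N^3$. With $M^3\le8N^3$ and $N^2+1\le\frac{17}{16}N^2$,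
$$\delta\ge\frac{(27/16)^2N^6}{72\cdot8N^3\cdot\frac{17}{16}N^2\cdot2.1N}=\frac{(27/16)^2}{1285.2}>\frac1{455}.$$

The graph is an apex tree whose $s$-$t$ paths have only the two costs $1$ and $x$. $\blacksquare$

## 10. One blockage: a shortest path, its detours, and the overhead $\kappa_e$

Now let $k=1$. As soon as the traveler sees a blocked edge, everything is known. Let $P_0=p_0p_1\dots p_n$ be a simple shortest $s$-$t$ path, of length $d$. Call an edge *blockable* if its removal does not separate $s$ from $t$; other edges are never blocked. Every deterministic strategy used below follows a fixed simple path until its next edge is seen to be blocked, and then takes a shortest path to $t$ avoiding that edge.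

If $d=0$, follow $P_0$. If $e=p_ip_{i+1}$ is blocked, the cost is $0+d_{G-e}(p_i,t)\le d_{G-e}(s,t)$, because one can walk back from $p_i$ to $s$ at cost $0$ avoiding $e$. Otherwise the cost is $0$. So assume $d>0$ and scale the costs so that $d=1$.

**Definition.** Let $z_i$ be the length of $P_0[s,p_i]$. For a blockable edge $e=p_ip_{i+1}$ of $P_0$ put $i(e)=i$, $z_e=z_i$, and
$$D_e=d_{G-e}(s,t)\ge1,\qquad \kappa_e=z_e+d_{G-e}(p_i,t)-D_e .$$

Here $D_e$ is the optimum when $e$ is blocked. Following $P_0$ then costs exactly $z_e+d_{G-e}(p_i,t)=D_e+\kappa_e$, so $\kappa_e$ is the overhead of having tried $P_0$. We have $\kappa_e\ge0$, because $P_0[s,p_i]$ avoids $e$.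

**Example (two routes).** Let $G$ consist of $s\,v\,t$ with costs $1,0$ and $s\,w\,t$ with costs $y,0$, where $1\le y\le2$, and let $P_0=s\,v\,t$. For $e=vt$: $z_e=1$, $D_e=y$, $d_{G-e}(v,t)=1+y$, so $\kappa_e=2$. For $e=sv$: $z_e=0$, $D_e=y$, $\kappa_e=0$. Always following $P_0$ costs $y+2$ if $vt$ is blocked, which for $y=1$ is $3$ times the optimum. So $P_0$ alone fails exactly at edges with $\kappa_e>D_e$. Now follow $s\,v\,t$ with probability $\frac y2$ and $s\,w\,t$ with probability $1-\frac y2$. The expected costs are:

* $vt$ blocked: $\frac y2(y+2)+(1-\frac y2)y=2y=2\,\mathrm{OPT}$;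
* $wt$ blocked: $\frac y2+(1-\frac y2)(2y+1)=1+2y-y^2=2-(y-1)^2\le2$;
* $sv$ blocked: $y=\mathrm{OPT}$; $sw$ blocked: $1=\mathrm{OPT}$; nothing blocked: $\frac y2+(1-\frac y2)y=\frac{y(3-y)}2\le\frac98$.

The general strategy will be a mixture of this kind.

**Step 13. Put detours into a normal form.** The purpose is to control which edges of $P_0$ a detour uses. Claim: for blockable $e=p_ip_{i+1}$ on $P_0$ there is a shortest $s$-$t$ path of $G-e$ of the form
$$R_e=P_0[s,p_a]\;N_e\;P_0[p_b,t],\qquad a=a(e)\le i(e)<b=b(e),$$
where $N_e$ has no inner vertex and no edge on $P_0$. Take a simple shortest $s$-$t$ path $R$ of $G-e$. Let $p_b$ be the first vertex on $R$ in $\{p_{i+1},\dots,p_n\}$, and $p_a$ the last earlier vertex on $R$ in $\{p_0,\dots,p_i\}$; they exist since $R$ goes from $p_0$ to $p_n$. The part $N_e$ of $R$ between them has no inner vertex on $P_0$. An edge of $P_0$ in $N_e$ would have both ends on $P_0$, so $N_e$ would be that single edge $p_ap_b$ with $a\le i<b$, hence equal to $e$; but $R$ avoids $e$. Finally, replace the two ends of $R$ by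 $P_0[s,p_a]$ and $P_0[p_b,t]$. These avoid $e$ and are shortest in $G$, so the length does not grow. The result is a simple path.

**Step 14. Bound the overhead.** We want to see that a large overhead means a long way back. From $p_{i(e)}$ walk back along $P_0$ to $p_a$ and continue along $R_e$: $d_{G-e}(p_{i(e)},t)\le(z_e-z_a)+(D_e-z_a)$. Hence
$$\kappa_e\le2(z_e-z_{a(e)})\le2z_e\le2. \tag{10}$$
The first inequality holds with $a$ taken from any shortest $s$-$t$ path of $G-e$ of the form in Step 13.

**Step 15. Compare two edges.** Let $e$ precede $f$ on $P_0$, both blockable.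

* (F1) If $a(f)\le i(e)$, then $R_f$ avoids $e$, so $D_e\le D_f$. Indeed $e$ is not on $P_0[s,p_{a(f)}]$; it is not on $P_0[p_{b(f)},t]$ because $i(e)<i(f)<b(f)$; and $N_f$ has no edge on $P_0$.
* (F2) If $a(f)>i(e)$, then $\kappa_e+\kappa_f\le2$. Indeed $z_{a(f)}\ge z_e$, and (10) gives $\kappa_e+\kappa_f\le2z_e+2(z_f-z_{a(f)})\le2z_f\le2$.

## 11. The expensive edges of $P_0$ and the paths $Q_j$

Let
$$L=\{e\in P_0\text{ blockable}:\kappa_e>1\}.$$
Edges outside $L$ satisfy $D_e+\kappa_e\le D_e+1\le2D_e$, so $P_0$ itself copes with them. The edges of $L$ are the ones for which detours must be mixed in.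

**Step 16. Order the expensive edges.** The purpose is to see that the detours of $L$ are nested. We claim
$$a(f)\le i(e)\quad\text{for all }e,f\in L. \tag{11}$$
If $e$ precedes $f$, the opposite would give $\kappa_e+\kappa_f\le2$ by (F2), although both exceed $1$. Otherwise $a(f)\le i(f)\le i(e)$. By (11) and (F1), $D$ is nondecreasing along $L$.

**Step 17. Select one detour per value of $D$.** Let $y_1<\dots<y_m$ be the distinct values of $D$ on $L$ (possibly $m=0$). For $1\le j\le m$ let $r_j$ be the last edge of $L$ with $D=y_j$, and put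
$$Q_j=R_{r_j}\ (\text{length }y_j),\quad a_j=a(r_j),\quad b_j=b(r_j),\quad k_j=\max\{\kappa_e:e\in L,\ D_e=y_j\}\in(1,2].$$
Put $Q_0=P_0$ and $y_0=1$; note $y_0\le y_1$. Let $e\in L$ with $D_e\le y_j$. By monotonicity and the choice of $r_j$, $e$ equals or precedes $r_j$, so $i(e)\le i(r_j)<b_j$; and $a_j\le i(e)$ by (11). Hence
$$Q_j\text{ avoids every }e\in L\text{ with }D_e\le y_j. \tag{12}$$
In particular, if $f\in L$ has $D_f=y_j$, then $Q_j$ is a shortest $s$-$t$ path of $G-f$ of the form in Step 13, with $a_j\le i(f)<b_j$, so (10) may be applied to $f$ with $a=a_j$.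

In the two-route example with $1\le y\le2$: $L=\{vt\}$, $m=1$, $y_1=y$, $k_1=2$, $Q_1=s\,w\,t$.

## 12. A distribution that knows its own mean

We shall follow $Q_I$ for a random index $I$. Write $F_j=P(I<j)$ and $S=E[y_I]$. Case (b) of Section 14 will show that blocking the worst edge of $L$ with $D_e=y_j$ costs at most $S+F_j(y_j-1+k_j)$ on average. This is at most $2y_j$ if $F_j\le\varphi_j$, where $\varphi_j$ is defined below. So we take the $F_j$ as large as monotonicity and these constraints allow. The constraints involve $S$, which in turn is determined by the $F_j$; so $S$ must be found as a fixed point.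

**Step 18. Define the distribution for a trial value $S$.** For $S\in[1,\frac32]$ put
$$\varphi_j=\frac{2y_j-S}{y_j-1+k_j}>0,\qquad F_j=\min\Big(1,\min_{i\ge j}\varphi_i\Big)\quad(1\le j\le m),$$
$F_0=0$, $F_{m+1}=1$, and $q_j=F_{j+1}-F_j\ge0$ for $0\le j\le m$. The $q_j$ add up to $1$. Since $\sum_{l\ge j}q_l=1-F_j$, partial summation gives
$$R(S):=\sum_{j=0}^mq_jy_j=1+\sum_{j=1}^m(y_j-y_{j-1})(1-F_j)=1+\int_1^\infty(1-F(u))\,du, \tag{13}$$
where $F(u)=F_j$ on $(y_{j-1},y_j]$ and $F(u)=1$ for $u>y_m$.

**Step 19. Find the fixed point.** The purpose is to get $R(S)=S$ with $S<\frac32$. Write $A=S+2$ and $g(u)=\frac A{u+1}-1$. Since $k_i\le2$,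
$$\varphi_i\ge\frac{2y_i-S}{y_i+1}=2-\frac A{y_i+1},$$
which is increasing in $y_i$. So $F_j\ge\min\big(1,2-\frac A{y_j+1}\big)$, i.e. $1-F_j\le g(y_j)^+$. As $g$ is decreasing, $1-F(u)\le g(u)^+$ for all $u>1$. Because $g$ vanishes at $A-1$,
$$R(S)\le1+\int_1^{A-1}g(u)\,du=3-A+A\ln\frac A2 .$$
At $S=\frac32$ the right side is $-\frac12+\frac72\ln\frac74$, which is less than $\frac32$ because $\ln\frac74<\frac47$. Indeed $e^{4/7}>1+\frac47+\frac{8}{49}+\frac{32}{1029}>1.76>\frac74$. Thus $R(\frac32)<\frac32$. Also $R(1)\ge1$, since all $y_j\ge1$, and $R$ is continuous in $S$. By the intermediate value theorem we can fix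
$$S\in[1,\tfrac32)\quad\text{with}\quad R(S)=S .$$

**The strategy.** Choose $I=j$ with probability $q_j$ and follow $Q_I$, as described in Section 10. Then $E[y_I]=S$ and $P(I<j)=F_j$.

If $q_j>0$ and $j\ge1$, then $F_j<F_{j+1}$; since $F_j=\min(\varphi_j,F_{j+1})$, this forces
$$F_j=\varphi_j\ge2-\frac A{y_j+1}\qquad(q_j>0,\ j\ge1). \tag{14}$$

In the two-route example the equation $S=1+(y-1)(1-F_1)$ with $F_1=\frac{2y-S}{y+1}$ has the solution $S=\frac{y(3-y)}2$, $F_1=\frac y2\le1$: this is the mixture used there.

## 13. The fixed point bounds $F_{j+1}$ from above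

Large $F_j$ were good for routes off $P_0$, but edges of $P_0$ outside $L$ need $F$ not to be too large. If some $F_{j+1}$ were too large, the mean $R(S)$ would be too small to equal $S$.

**Lemma 4.** For $0\le j\le m$: $\displaystyle F_{j+1}\le2-\frac{2S}{y_j+1}$.

**Proof.** Write $F=F_{j+1}\in(0,1]$, $Y=y_j+1\ge2$, and define $Y'$ by $F=2-\frac A{Y'}$, i.e. $Y'=\frac A{2-F}\le A$.

*If $Y'<Y$:* then $F<2-\frac AY\le2-\frac{2S}Y$, since $2S=2A-4\le A$.

*If $Y'\ge Y$:* put $\rho=Y/Y'\in(0,1]$. We bound the integral in (13) on three pieces. On $(1,y_j]$ and on $(Y'-1,\infty)$ use $1-F(u)\le g(u)^+$. On $(y_j,Y'-1]$ we have $F(u)\ge F_{j+1}$, so $1-F(u)\le1-F=\frac A{Y'}-1$. Since $Y\le Y'\le A$, $g\ge0$ on $(1,y_j]$ and on $(Y'-1,A-1]$, and $g\le 0$ beyond. Hence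
$$A-2=S\le1+\Big[A\ln\frac Y2-(Y-2)\Big]+(Y'-Y)\Big(\frac A{Y'}-1\Big)+\Big[A\ln\frac A{Y'}-(A-Y')\Big]=3+A\ln\frac{A\rho}2-A\rho .$$
For the last equality expand the middle term as $A-Y'-A\rho+Y$. This says $\psi(A)\le0$, where
$$\psi(v)=2v-5-v\Big[\ln\frac v2+\ln\rho+1-\rho\Big].$$
Since $\ln\rho+1-\rho\le0$, we get $\psi'(v)=1-\ln\frac v2-(\ln\rho+1-\rho)\ge1-\ln\frac v2>0$ for $0<v<2e$. Let $A_0=\frac4{2-\rho}\in(2,4]$. Substituting,
$$\psi(A_0)=A_0\,\chi(\rho),\qquad\chi(\rho)=-\frac32+\frac94\rho-\ln\frac{2\rho}{2-\rho}.$$
Now $\chi'(\rho)=\frac94-\frac1\rho-\frac1{2-\rho}$ and $\chi''(\rho)=\rho^{-2}-(2-\rho)^{-2}\ge0$ on $(0,1]$. Moreover $\chi(\frac23)=-\frac32+\frac32-\ln1=0$ and $\chi'(\frac23)=\frac94-\frac32-\frac34=0$. So the convex function $\chi$ is nonnegative on $(0,1]$, and $\psi(A_0)\ge0$. Both $A<\frac72$ and $A_0\le4$ are below $2e$, where $\psi$ is strictly increasing. If $A>A_0$, then $\psi(A)>\psi(A_0)\ge0$, a contradiction. Hence $A\le A_0$, i.e. $A(2-\rho)\le4$, i.e. $A\rho\ge2A-4=2S$. Therefore $\frac A{Y'}=\frac{A\rho}Y\ge\frac{2S}Y$,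 which is the claim. $\square$

## 14. Every blocked edge costs at most $2\cdot\mathrm{OPT}$

We prove Theorem 3 by going through all possible blockages. Only indices $j$ with $q_j>0$ matter for expectations. Let $E$ denote the expected cost.

**Case (a): nothing is blocked, or the blocked edge is not on $P_0$ and on no $Q_j$ with $q_j>0$.** This is the baseline. $\mathrm{OPT}=1$ and $E=E[y_I]=S<2$.

**Case (b): $e\in L$ is blocked, $D_e=y_j$.** This case motivated $\varphi_j$. $\mathrm{OPT}=y_j$. If $I\ge j$, $Q_I$ avoids $e$ by (12), and the cost is $y_I$. If $I<j$, we claim the cost is at most $y_I-1+y_j+\kappa_e$. For $I=0$ it is $D_e+\kappa_e=y_j+\kappa_e$. If $Q_I$ avoids $e$, it is $y_I$, and $y_j\ge1$. Otherwise $I\ge1$ and $e\in Q_I$. As $a_I\le i(e)$ by (11), $e$ lies on $P_0[p_{b_I},t]$. The traveler then reaches $p_{i(e)}$ after distance $y_I-(1-z_e)$, and the rest costs $d_{G-e}(p_{i(e)},t)=D_e+\kappa_e-z_e$. The sum is $y_I-1+D_e+\kappa_e$. Hence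
$$E\le S+F_j(y_j-1+\kappa_e)\le S+\varphi_j(y_j-1+k_j)=2y_j .$$

**Case (c): a blockable edge $e\in P_0\setminus L$ is blocked.** Now $\kappa_e\le1$ and $\mathrm{OPT}=D_e$. Let $H$ be the set of $j$ with $q_j>0$ and either $j=0$ or $e\in Q_j$. For $j\notin H$ with $q_j>0$ the cost is $y_j$. We first show that for $j\in H$ the cost is at most $y_j-1+D_e+\kappa_e$, and that
$$\text{every }j\in H,\ j\ge1,\text{ satisfies }\ y_j\le D_e\ \text{ or }\ \kappa_e+k_j\le2. \tag{15}$$
For $j=0$ the cost is $D_e+\kappa_e=y_0-1+D_e+\kappa_e$. For $j\ge1$ choose $f\in L$ with $D_f=y_j$ and $\kappa_f=k_j$; it equals or precedes $r_j$.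

* If $e\in P_0[s,p_{a_j}]$, the traveler walks along $P_0$ until $e$, so the cost is $D_e+\kappa_e\le y_j-1+D_e+\kappa_e$. By (10) for $f$ with $a=a_j$ (see the end of Step 17), $k_j\le2(z_f-z_{a_j})\le2-2z_{a_j}$. Also $\kappa_e\le2z_e\le2z_{a_j}$. So $\kappa_e+k_j\le2$.
* If $e\in P_0[p_{b_j},t]$, the cost is $y_j-1+D_e+\kappa_e$, by the computation in (b). If $a(e)>i(r_j)$, then $k_j\le2z_f\le2z_{a(e)}$, while $\kappa_e\le2(z_e-z_{a(e)})\le2-2z_{a(e)}$, so $\kappa_e+k_j\le2$. If $a(e)\le i(r_j)$, then, as $r_j$ precedes $e$, (F1) gives $y_j=D_{r_j}\le D_e$.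

Therefore
$$E\le S+P(I\in H)\,(D_e-1+\kappa_e). \tag{16}$$

*All $j\in H$ have $y_j\le D_e$.* Let $J=\max\{j:y_j\le D_e\}$, which exists since $y_0=1\le D_e$. Then $H\subset\{0,\dots,J\}$, and by Lemma 4
$$P(I\in H)\le F_{J+1}\le2-\frac{2S}{y_J+1}\le2-\frac S{y_J}\le2-\frac S{D_e},$$
using $2y_J\ge y_J+1$ and $y_J\le D_e$. With $\kappa_e\le1$, (16) gives $E\le S+\big(2-\frac S{D_e}\big)D_e=2D_e$.

*Some $j\in H$ has $y_j>D_e$.* Let $j$ be the largest such index. Then $j\ge1$, $H\subset\{0,\dots,j\}$, $P(I\in H)\le F_{j+1}$, and $\kappa_e\le2-k_j$ by (15). Since $q_j>0$, (14) gives $F_j=\varphi_j$, which we solve for $k_j$; then we use $F_j\le F_{j+1}$: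
$$k_j=\frac{2y_j-S}{F_j}-y_j+1\ \ge\ \frac{2y_j-S}{F_{j+1}}-y_j+1. \tag{17}$$
So $\kappa_e\le1+y_j-\frac{2y_j-S}{F_{j+1}}$. Multiplying by $F_{j+1}$ and using Lemma 4,
$$F_{j+1}\kappa_e\ \le\ F_{j+1}(1+y_j)-2y_j+S\ \le\ 2(1+y_j)-2S-2y_j+S=2-S. \tag{18}$$
By (16), $E\le S+F_{j+1}(D_e-1)+F_{j+1}\kappa_e\le S+(D_e-1)+(2-S)=D_e+1\le2D_e$.

**Case (d): an edge $g\notin P_0$ is blocked.** Now $\mathrm{OPT}=1$. Let $H=\{j\ge1:q_j>0,\ g\in Q_j\}$; if $H=\emptyset$ we are in case (a). For $j\in H$ the edge $g$ lies on $N_{r_j}$. Let $\ell_j\le y_j$ be the distance along $Q_j$ from $s$ to the first endpoint of $g$. Going back along $N_{r_j}$ to $p_{a_j}$ and then along $P_0$ shows that the cost is at most $\ell_j+(\ell_j-z_{a_j})+(1-z_{a_j})\le2\ell_j+1$. For $j\notin H$ it is $y_j$.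

*$H=\{j\}$.* Then $E\le S+q_j(2\ell_j+1-y_j)\le S+q_j(y_j+1)$. By Lemma 4 and (14),
$$q_j=F_{j+1}-F_j\le\Big(2-\frac{2S}{y_j+1}\Big)-\Big(2-\frac A{y_j+1}\Big)=\frac{2-S}{y_j+1},$$
so $E\le2$.

*$|H|\ge2$.* Several detours share $g$, and the single-edge bound no longer suffices.

**Step (d1). All these detours reach $g$ at the same distance.** For $l\in H$ and an endpoint $v$ of $g$ let $\lambda_l(v)$ be the distance along $Q_l$ from $s$ to $v$. Let $l,l'\in H$. The walk $Q_l[s,v]\,Q_{l'}[v,t]$ avoids $r_{l'}$. Indeed $Q_{l'}$ avoids it; and as $v$ lies on $N_{r_l}$, the edges of $P_0$ on $Q_l[s,v]$ lie on $P_0[s,p_{a_l}]$, where $a_l\le i(r_{l'})$ by (11). So its length is at least $D_{r_{l'}}=y_{l'}$, i.e. $\lambda_l(v)+y_{l'}-\lambda_{l'}(v)\ge y_{l'}$. Hence $\lambda_l(v)\ge\lambda_{l'}(v)$, and by symmetry they are equal. Since $\ell_l$ is the smaller of the two values of $\lambda_l$ at the endpoints of $g$, all $\ell_l$ equal a common $\ell$, and there is an endpoint $v$ of $g$ with $\lambda_l(v)=\ell$ for all $l\in H$.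

**Step (d2). A large $k_j$ forces $\ell$ to be small.** Let $i=\min H<j=\max H$ and let $f\in L$ with $D_f=y_j$, $\kappa_f=k_j$. As $Q_i$ has length $y_i<y_j=D_f$, it contains $f$. Since $a_i\le i(f)$ by (11), $f$ lies on $P_0[p_{b_i},t]$, so $b_i\le i(f)$. In $G-f$ one can go from $p_{i(f)}$ back along $P_0$ to $p_{b_i}$, at cost $z_f-z_{b_i}$; back along $N_{r_i}$ to $v$, at cost $(y_i-1+z_{b_i})-\ell$, because $p_{b_i}$ is at distance $y_i-(1-z_{b_i})$ along $Q_i$; and then along $Q_j[v,t]$, which avoids $f$ by (12), at cost $y_j-\ell$. Therefore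
$$y_j+k_j=D_f+\kappa_f=z_f+d_{G-f}(p_{i(f)},t)\le2z_f-1+y_i+y_j-2\ell,$$
and since $z_f\le1$, $2\ell\le1+y_i-k_j$. Write $F=F_{j+1}$. Inserting (17), valid as $q_j>0$, and then the second inequality in (18),
$$2\ell\le y_i+y_j-\frac{2y_j-S}F=(y_i-1)+\frac{F(1+y_j)-2y_j+S}F\le(y_i-1)+\frac{2-S}F .$$

**Step (d3). Conclude.** It remains to insert this into the expected cost. Since $y_l\ge1$, $E\le S+\sum_{l\in H}q_l(2\ell+1-y_l)\le S+2\ell\,P(I\in H)$, and $P(I\in H)\le P(i\le I\le j)=F-F_i$. So
$$E\le S+(F-F_i)(y_i-1)+(2-S)\Big(1-\frac{F_i}F\Big).$$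
This is at most $2$ if $(F-F_i)(y_i-1)\le(2-S)\frac{F_i}F$. As $F\le1$, it suffices that $(1-F_i)(y_i-1)\le(2-S)F_i$. The difference $(2-S)F_i-(1-F_i)(y_i-1)$ is nondecreasing in $F_i$, and $F_i\ge\frac{2y_i-S}{y_i+1}$ by (14), since $q_i>0$. So we may replace $F_i$ by this bound. With $p=y_i-1\ge0$ the bound is $\frac{2+2p-S}{p+2}$, and $1$ minus it is $\frac{S-p}{p+2}$. We need $(S-p)p\le(2-S)(2+2p-S)$, that is,
$$p^2+(4-3S)p+(2-S)^2\ge0 .$$
The discriminant is $(4-3S)^2-4(2-S)^2=-S(8-5S)$, which is negative because $S<\frac32<\frac85$. So the inequality holds and $E\le2$.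

In all cases the expected cost is at most $2\cdot\mathrm{OPT}$, so the strategy is $2$-competitive; with (ii), the exact value for $k=1$ is $2$. This proves Theorem 3. $\blacksquare$
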